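# Approximating geometric thickness: three layers versus more than $T$

## 1. The gap theorem and what it says

**Theorem 1.** For every integer $T\ge 3$ the following promise problem is NP-hard: given a finite graph $G$ with $\bar\theta(G)\le 3$ or $\bar\theta(G)>T$, decide which holds. This remains true for bipartite graphs in which every vertex of one side has degree exactly $3$ (such graphs have thickness at most $3$).

**Corollary 2.** If $\mathrm P\ne\mathrm{NP}$, then for no constant $c\ge 1$ is there a polynomial-time algorithm that outputs, for every graph $G$, an integer $k$ with $\bar\theta(G)\le k\le c\,\bar\theta(G)$. More strongly, for no function $f$ is there a polynomial-time algorithm that always outputs $k$ with $\bar\theta(G)\le k\le f(\bar\theta(G))$.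

**Theorem 3.** Let $\mathcal B_\Delta$ be the class of bipartite graphs having a bipartition in which one side has maximum degree $\le\Delta$. For $\Delta\le 2$, $\bar\theta$ is at most $2$ on $\mathcal B_\Delta$ and exactly computable in polynomial time. For $\Delta\ge 3$, no $f(\bar\theta)$-approximation as in Corollary 2 exists on $\mathcal B_\Delta$ unless $\mathrm P=\mathrm{NP}$.

Now the definitions. A *straight-line drawing* places the vertices of $G$ at distinct points of the plane and draws each edge as a straight segment. The *geometric thickness* $\bar\theta(G)$ is the least $t$ for which some straight-line drawing exists whose edges can be partitioned into $t$ subsets, each crossing-free in that drawing. The *thickness* $\theta(G)$ is the least $t$ such that the edges can be partitioned into $t$ subsets, each inducing a planar graph. For thickness, each part may be drawn on its own, with the vertices wherever that part likes. For geometric thickness, all parts share one placement of the vertices, and edges must be straight. So $\theta(G)\le\bar\theta(G)$.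

Three small cases. An edgeless graph has $\bar\theta=0$. By Fáry's theorem (every planar graph has a crossing-free straight-line drawing), $\bar\theta(G)\le 1$ if and only if $G$ is planar. For $K_{3,n}$ with $n\ge3$ we have $\bar\theta=2$. It is at least $2$ because $K_{3,3}$ is not planar. For the upper bound, put the three vertices of the small side at $a=(-1,0)$, $b=(1,0)$, $c=(2,0)$ and the others at $x_k=(0,k)$, $k=1,\dots,n$. The edges at $a$ and $b$ form one crossing-free layer: edges at $a$ have distinct slopes and lie in the half-plane of nonpositive abscissas, edges at $b$ have distinct slopes and lie in the opposite half-plane, and the two groups meet only in the points $x_k$. The edges at $c$ form a star, which is the second layer.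

The question asked in "Thickness and Colorability of Geometric Graphs" is whether $\bar\theta$ can be approximated within a constant factor in polynomial time. As quoted there, deciding $\bar\theta(G)\le2$ is NP-hard, while $\theta$ can be approximated within a constant factor in polynomial time. NP-hardness of an exact threshold does not rule out approximation; a gap does. In a *promise problem* an algorithm only has to be correct on inputs that satisfy the promise, and hardness means that some polynomial-time map sends the yes-instances of an NP-hard problem to one side of the gap and the no-instances to the other side.

**Proof of Corollary 2 from Theorem 1.** The purpose is to see that the gap is all we need. Suppose a polynomial-time algorithm always outputs $k$ with $\bar\theta\le k\le f(\bar\theta)$. Let $T\ge3$ be an integer with $T\ge f(t)$ for each $t\in\{0,1,2,3\}$ at which $f$ is defined; for $f(t)=ct$ take $T=\lceil 3c\rceil$. If $\bar\theta(G)\le3$, the output satisfies $k\le T$. If $\bar\theta(G)>T$, then $k\ge\bar\theta(G)>T$. So comparing $k$ with $T$ decides the promise problem of Theorem 1 in polynomial time, and $\mathrm P=\mathrm{NP}$. ∎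

One hard problem is imported. A *3-uniform hypergraph* has hyperedges that are 3-element sets of vertices; a coloring of its vertices is *proper* if no hyperedge is monochromatic. For instance, the hypergraph of all triples on $4$ vertices is 2-colorable (use each color twice), while the one of all triples on $5$ vertices is not, since some color occurs three times.

**Theorem 4** (Dinur, Regev, Smyth, *The hardness of 3-uniform hypergraph coloring*, Combinatorica 25 (2005) 519–535). For every constant $C\ge2$ it is NP-hard to distinguish 3-uniform hypergraphs that are 2-colorable from those that are not $C$-colorable.

The plan is to turn a hypergraph $H$ into a graph that has $\bar\theta\le 3$ if $H$ is 2-colorable, and $\bar\theta>T$ if $H$ is not $C$-colorable, where $C$ depends only on $T$. Besides Theorem 4 we use Ramsey's theorem and the non-planarity of $K_{3,3}$, and for Theorem 3 also Fáry's theorem and polynomial-time planarity testing.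

## 2. Two layers suffice when one side has degree two

We first see how far one can get by drawing cleverly. The trick below returns in Section 10.

**Lemma 5.** Let $G$ be bipartite with sides $U=\{1,\dots,n\}$ and $W$, all degrees in $W$ at most $2$. Then $\bar\theta(G)\le2$.

*Proof.* The idea is to spend one layer on vertical strips and one on horizontal strips. Place $b\in U$ near $(b,b)$. Place $x\in W$ with neighbors $b\ne b'$, taken in some order, near $(b,b')$; put $xb$ in layer 1 and $xb'$ in layer 2. Place $x\in W$ with a single neighbor $b$ near $(b,-1)$, with $xb$ in layer 1. Place isolated vertices of $W$ anywhere. "Near" means displaced by at most $1/8$ in each coordinate, with the displacements chosen so that all points are distinct and no three are collinear.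

A layer-1 edge at $b$ has both ends in the vertical strip of points whose abscissa differs from $b$ by at most $1/8$. These strips are disjoint for different $b$. Two edges inside one strip share the end $b$ and meet only there, since no three points are collinear. So layer 1 is crossing-free. A layer-2 edge $xb'$ joins a point near $(b,b')$ to a point near $(b',b')$, so it lies in the horizontal strip of points whose ordinate differs from $b'$ by at most $1/8$, and the same argument applies. ∎

**Proof of Theorem 3 for $\Delta\le2$.** By Lemma 5, $\bar\theta\le2$ on $\mathcal B_\Delta$. Edgeless graphs are recognized trivially, and by Fáry's theorem $\bar\theta(G)\le1$ exactly when $G$ is planar, which is testable in polynomial time. In all other cases $\bar\theta(G)=2$. ∎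

## 3. A third star forest: the cube graph $D_N$

What changes when the degree is three? Consider the graph $D_N$ with vertices $f_i,g_j,h_k$ and $x_{ijk}$ for $i,j,k\in[N]=\{1,\dots,N\}$, where $x_{ijk}$ is adjacent to exactly $f_i$, $g_j$ and $h_k$. The edges at the $f$'s form a star forest, as do those at the $g$'s and those at the $h$'s. So $\theta(D_N)\le3$. The same argument gives $\theta\le3$ for every bipartite graph in which all vertices of one side have degree $3$: give the three edges at each such vertex to three different classes, and each class is a star forest.

The first approach that suggests itself, as an algorithm, is to approximate $\theta$ and use the result as a stand-in for $\bar\theta$. This needs an upper bound for $\bar\theta$ in terms of $\theta$. For $D_N$ one would try to draw the three star forests in three layers. Vertical strips take care of the $f$-stars and horizontal strips of the $g$-stars; then the $N$ vertices $x_{ij1},\dots,x_{ijN}$ all lie in one small cell, and each star at $h_k$ must reach into all $N^2$ cells. The $h$-stars cannot be put into disjoint rectangles, and the strips trick stops here: it has only two directions to offer. We shall prove in Example 12 that this is no accident: $\bar\theta(D_N)$ is unbounded as $N\to\infty$, so thickness is no proxy.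

How would one prove such a lower bound? A Ramsey argument readily gives a large sub-cube in which all $f$–$x$ edges are in the same layer. But that layer is a star forest, a perfectly planar graph; as an abstract graph it gives no contradiction at all. The contradiction has to come from geometry: straight edges, and a single placement of the leaves shared by three star forests. The result we aim at has the form "a layer consisting of the stars at $f_1,f_2,\dots$ forces the leaves of different stars to be separable by lines". Three such demands on the same leaves will clash, because three lines cut the plane into at most $7$ regions, and a $2\times2\times2$ box has $8$ points.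

## 4. Types and canonical sub-boxes

**Definition.** A *$T$-layer drawing* is a straight-line drawing with its edges partitioned into at most $T$ layers such that two edges of the same layer meet only in a common endpoint. So $\bar\theta(G)\le T$ if and only if $G$ has a $T$-layer drawing.

The requirements on a drawing are finitely many open conditions on the vector of all vertex coordinates. Vertices must be distinct. Two disjoint edges of a layer are disjoint compact segments, which stay disjoint under small movements. Two edges with a common endpoint must leave it in different directions, which is again open. Hence a small perturbation keeps a $T$-layer drawing valid, and we may always assume *general position*: no three vertices are collinear, and all $x$-coordinates (*abscissas*) are distinct.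

**Definition.** The *type* of a labelled point set in general position is its left-right order together with the orientations of all triples.

For example, any two labelled sets of three points with $y_1$ left of $y_2$ left of $y_3$ have one of two types, according to whether $y_2$ is below or above the segment $y_1y_3$.

**Lemma 6.** Let $P,Q$ be disjoint finite non-empty sets with $P\cup Q$ in general position. Whether a line strictly separates $P$ from $Q$ is determined by the type of $P\cup Q$, with its points labelled.

*Proof.* A strictly separating line exists if and only if $\operatorname{conv}P\cap\operatorname{conv}Q=\emptyset$. Suppose the hulls meet. Choose $S\subseteq P$ and $R\subseteq Q$ with $\operatorname{conv}S\cap\operatorname{conv}R\ne\emptyset$ and $|S|+|R|$ minimal. Then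
$$\sum_{p\in S}\lambda_p\,p=\sum_{q\in R}\mu_q\,q,\qquad \sum_{p\in S}\lambda_p=\sum_{q\in R}\mu_q=1,$$
and all coefficients are positive by minimality. These are $4$ linear equations (two for the coordinates, two for the sums) in $|S|+|R|$ unknowns. If $|S|+|R|\ge5$, there is a nonzero direction in the solution space. Along it the $\lambda$-changes sum to zero and the $\mu$-changes sum to zero, so some coefficient decreases. Moving until the first coefficient becomes $0$ gives a smaller pair, a contradiction. So $|S|+|R|\le4$.

Sizes $(1,1)$ would mean that a point of $P$ equals a point of $Q$; sizes $(1,2)$ or $(2,1)$ would put three points on a line. Both are excluded. What remains is $(2,2)$, where a segment spanned by $P$ crosses a segment spanned by $Q$, and $(1,3)$ or $(3,1)$, where a point of one set lies in a triangle spanned by the other. Conversely, each of these situations makes the hulls meet. Whether one occurs is read off from orientations of triples. ∎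

**Theorem 7** (product Ramsey theorem). For all $m,k,r,n$ there is $R$ such that for all sets with $|S_1|,\dots,|S_m|\ge R$ and every $r$-coloring of $\binom{S_1}{k}\times\dots\times\binom{S_m}{k}$ there are $n$-subsets $S_a'\subseteq S_a$ with $\binom{S_1'}{k}\times\dots\times\binom{S_m'}{k}$ monochromatic.

*Proof.* For $m=1$ this is Ramsey's theorem. For $m>1$ let $Q$ be a size sufficient for $m-1$, and shrink $S_1,\dots,S_{m-1}$ to size $Q$. Color each $K\in\binom{S_m}{k}$ by the whole coloring that it induces on $\prod_{a<m}\binom{S_a}{k}$. The number of possible colors depends only on $m,k,r,Q$. By Ramsey's theorem, if $|S_m|$ is large there is an $n$-subset $S_m'$ on which the induced coloring is the same for all $K$. Apply the induction hypothesis to this one coloring of $\prod_{a<m}\binom{S_a}{k}$. ∎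

**Definition.** Fix $m$ coordinates and finitely many *roles* $\rho$, each with a coordinate set $\Delta_\rho\subseteq[m]$. A *configuration* on a box $I_1\times\dots\times I_m$ (with $I_a\subset\mathbb N$ finite) consists of distinct points $y^\rho_i$, one for each role $\rho$ and each $i\in\prod_{a\in\Delta_\rho}I_a$. For certain fixed pairs of roles it also has all edges between points of these roles that carry equal values in every common coordinate. The edges are partitioned into layers. A configuration with a single role and no edges is a *family*.

A drawing of $D_N$ is a configuration on $[N]^3$ with roles $f,g,h,x$, whose coordinate sets are $\{1\},\{2\},\{3\},\{1,2,3\}$, and with edges for the role pairs $fx$, $gx$, $hx$.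

**Definition.** A configuration in general position is *canonical* if the type of any at most three points depends only on their roles and on the relative order (including equalities), coordinate by coordinate, of their indices, and the layer of an edge depends only on the roles of its ends.

Restrictions of canonical configurations to sub-boxes and to single roles are canonical. For an example with $m=1$, the family $y_i=(i,i^2)$ is canonical: indices order the points from left to right, and every triple $i<j<k$ turns counterclockwise. The family $(1,0),(2,1),(3,0),(4,1)$ is not: the first three points turn clockwise and the last three counterclockwise. Its restriction to three indices is canonical.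

**Lemma 8.** For fixed $m$, roles, edge pairs, $T$ and $n$ there is $R$ such that every configuration in general position with at most $T$ layers on a box with sides $\ge R$ is canonical on some sub-box with all sides $n$.

*Proof.* The purpose is to apply Theorem 7 with $k=3$, since three points use at most three values in each coordinate. For each product $K_1\times\dots\times K_m$ of 3-subsets of the sides, record the type of the sub-configuration on it and the layers of its edges, with points labelled by role and by the ranks of their indices within $K_1,\dots,K_m$. The number of possible records is bounded. Theorem 7 gives a sub-box with sides $n+2$ all of whose $3\times\dots\times3$ sub-boxes have the same record. Delete the two largest elements in each coordinate; a box with sides $n$ remains.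

Consider at most three points, or an edge, with indices in the remaining box. In each coordinate they use at most three values. If they use one or two, complete these to a 3-set with deleted elements; if a coordinate is unused, take any 3-set. Deleted elements are larger than all others, so the used values have the smallest ranks, and their ranks are therefore determined by their relative order. Thus two tuples of points with the same roles and the same order pattern occupy the same labelled places in sub-boxes with the same record, so their types agree. Two edges with the same end roles also occupy the same labelled places, because common coordinates of the ends are equal and every used value has rank one. So their layers agree. ∎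

## 5. Split coordinates: at least one, at most two

**Definition.** A family $(y_i)$ in general position with $m$ coordinates is *$d$-split* if some $2\times\dots\times2$ sub-box ($2^m$ points), with $d$-th coordinates $\{b<b'\}$, has its points with $i_d=b$ strictly separated by a line from its points with $i_d=b'$.

In a canonical family all $2^m$ sub-boxes have the same labelled type, so by Lemma 6 "some" can be replaced by "every". In particular, for a canonical family, restricting to a sub-box with sides at least $2$ does not change which coordinates are split.

Two examples on $[2]^2$. Let $y_{11},y_{12},y_{21},y_{22}$ be $(11,11),(12,21),(21,12),(22,22)$. The vertical line at abscissa $16$ shows that the family is 1-split, and the horizontal line at height $16$ that it is 2-split. Now let the points be $(11,0),(12,10),(21,10),(22,0)$ in the same order. The family is still 1-split. It is not 2-split: the segment from $y_{11}=(11,0)$ to $y_{21}=(21,10)$ crosses the one from $y_{12}=(12,10)$ to $y_{22}=(22,0)$, at $(16.5,5.5)$.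

**Lemma 9** (capacity). A canonical family with sides $\ge2$ is not $d$-split for three distinct $d$.

*Proof.* Suppose it is. Take one $2^m$ sub-box and, for each of the three coordinates, a separating line for that sub-box. Fix the other coordinates; $8$ points remain. None is on a line, and any two differ in one of the three coordinates and so are separated by one of the lines. They lie in $8$ different cells of an arrangement of three lines. But there are at most $7$ cells: one line gives $2$, a second adds at most $2$, and a third is cut by the first two into at most $3$ pieces and so adds at most $3$. ∎

**Lemma 10** (major coordinate). Let $(y_i)$ be a canonical family with $m\ge1$ coordinates and sides $\ge\max(m,2)$, with distinct abscissas. Then there is a coordinate $d$ (called *major*) such that either for all $b<b'$ all points with $i_d=b$ are left of all points with $i_d=b'$, or the reverse holds for all $b<b'$. In particular the family is $d$-split, by a vertical line.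

*Proof.* The left-right comparison of two points depends only on the sign vector of the difference of their indices. We look for the one coordinate whose sign decides. Identify each side, in order, with an initial segment of $\{1,2,\dots\}$. For $\varepsilon\in\{-1,0,1\}^m\setminus\{0\}$ put $\varphi(\varepsilon)=+1$ if $y_i$ is left of $y_{i'}$ whenever $\operatorname{sgn}(i'-i)=\varepsilon$, and $\varphi(\varepsilon)=-1$ if it is always right. By canonicity one of the two holds, and $\varphi(-\varepsilon)=-\varphi(\varepsilon)$. Reversing the order of coordinate $a$ keeps the family canonical and changes the sign of $\varphi(e_a)$, where $e_a$ is the $a$-th unit vector. The conclusion is not affected by reversals, so we may assume $\varphi(e_a)=+1$ for all $a$.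

**Step 1 (a ranking of the coordinates).** To find the dominant coordinate, write $a\to b$ for $a\ne b$ if $\varphi(e_a-e_b)=+1$. Since $\varphi(e_b-e_a)=-\varphi(e_a-e_b)$, this is a tournament. It is transitive: let $a\to b\to c$, and move an index with $(i_a,i_b,i_c)=(1,2,2)$ to $(2,1,2)$ and then to $(2,2,1)$, with all other coordinates fixed. The first displacement is $e_a-e_b$, the second is $e_b-e_c$, and both moves go right. The total displacement is $e_a-e_c$, so $a\to c$. A transitive tournament has a source; call it $d$. So $\varphi(e_d-e_a)=+1$ for all $a\ne d$.

**Step 2 (the source decides).** We show that $\varphi(\varepsilon)=+1$ whenever $\varepsilon_d=+1$, by walking from one index to another in steps that all go right. Start with $i_d=1$, with $i_a=2$ for each $a$ with $\varepsilon_a=-1$, and with all other coordinates $1$. Apply a step $e_d-e_a$ for each $a$ with $\varepsilon_a=-1$, or a single step $e_d$ if there is none. Then apply a step $e_a$ for each $a\ne d$ with $\varepsilon_a=+1$. The coordinate $i_d$ never exceeds $\max(m,2)$ and the others never exceed $2$, so the walk stays in the box. Every step goes right, and the total displacement has sign vector $\varepsilon$. So $\varphi(\varepsilon)=+1$. This is the assertion for $d$. ∎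

## 6. What one layer of stars forces

Here is the key lemma. It treats centers $c_j$ and leaves $x_i$, where the leaf $x_i$ is joined to the center whose index is the part of $i$ in the coordinate set $\Delta$.

**Lemma 11.** Let a canonical configuration in general position on a box with $m\le5$ coordinates and all sides $\ge19$ contain a family $x_i$ using all $m$ coordinates and a family $c_j$ with coordinate set $\Delta$. Let $\pi$ be the projection to $\Delta$. Assume that all segments $c_{\pi(i)}x_i$ are present in one layer, so two of them meet only in a common endpoint. Let $\emptyset\ne B\subseteq\Delta$. Then it is impossible that both

(i) $x$ is not $b$-split for any $b\in B$, and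

(ii) $c$ is not $a$-split for any $a\in\Delta\setminus B$.

To see what this says, take $\Delta=B=\{s\}$. Then (ii) is vacuous, so the lemma says that $x$ is $s$-split: the leaves of different stars can be separated. Here is the idea in the case of two coordinates $s$ and $\alpha$. Suppose $x$ is not $s$-split. By Lemma 10 its major coordinate is then $\alpha$, so the leaves form clumps, one for each $\alpha$, stacked from left to right, and every clump contains a leaf of every star. If we could shrink each clump to a point, three centers and three clumps would give a planar drawing of $K_{3,3}$. The naive shrinking fails if an edge passes through the hull of a foreign clump. Canonicity leaves only two ways for this to happen. Either the line of the edge separates leaves with larger $s$ from leaves with smaller $s$, which would be an $s$-split; or it separates the leaf with the same $s$ from all others. The second case needs its own argument, and there the straightness of the edges enters: two lines cross at most once.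

*Proof of Lemma 11.* Assume (i) and (ii).

**Step 1 (locating the major coordinates and passing to a two-parameter grid).** This step reduces everything to two indices $\alpha,\beta$. Put $A=[m]\setminus B$ and $A'=A\cap\Delta=\Delta\setminus B$. The sides are at least $19\ge\max(m,2)$, so Lemma 10 applies to $x$ and to $c$. A family is split in its major coordinate. So by (i) the major coordinate of $x$ lies in $A$ (in particular $A\ne\emptyset$), and by (ii) the major coordinate of $c$ lies in $B$.

Let $L=19$ and identify the first $19$ elements of each side with $[L]$. For $\alpha,\beta\in[L]$ let $i$ be the index with all $A$-coordinates equal to $\alpha$ and all $B$-coordinates equal to $\beta$, and put $x_{\alpha\beta}=x_i$ and $c_{\alpha\beta}=c_{\pi(i)}$. If $A'=\emptyset$, then $c_{\alpha\beta}$ depends only on $\beta$; otherwise the $c_{\alpha\beta}$ are all distinct. Let $e_{\alpha\beta}$ be the segment $c_{\alpha\beta}x_{\alpha\beta}$ and $\ell_{\alpha\beta}$ its line.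

By canonicity the left-right order of $c_{\pi(i)}$ and $x_i$ is the same for all $i$. So the orientation of $(c_{\pi(i)},x_i,y)$ tells, uniformly in $i$, whether $y$ is above or below the non-vertical line through $c_{\pi(i)}$ and $x_i$. From now on "side" means above or below.

**Step 2 (edges avoid foreign clumps of leaves).** We prove Claim 1: if $\alpha\ne\alpha'$, then all points $x_{\alpha'\beta'}$, $\beta'\in[L]$, lie strictly on one side of $\ell_{\alpha\beta}$.

Let $\sigma\in\{+,-\}$ and $\eta\in\{+,-\}^B$. Consider the side of $x_{i'}$ with respect to the line $c_{\pi(i)}x_i$, when $i'_a-i_a$ has sign $\sigma$ for all $a\in A$ and $i'_b-i_b$ has sign $\eta_b$ for all $b\in B$. By canonicity it is a function $g_\sigma(\eta)$. Suppose that flipping a single sign $\eta_b$ changed it. Take $i=(3,\dots,3)$. Let each coordinate of $i'$ other than $b$ range over $\{4,5\}$ or $\{1,2\}$ according to its required sign, and let $i'_b$ range over $\{2,4\}$. Then the line through $c_{\pi(i)}$ and $x_i$ strictly separates the points with $i'_b=2$ from those with $i'_b=4$ in this $2^m$ sub-box. So $x$ is $b$-split, contrary to (i). Hence no single flip changes $g_\sigma$, and $g_\sigma$ is constant. Write $g_\sigma$ also for its value.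

Consequently, for $\sigma=\operatorname{sgn}(\alpha'-\alpha)$, all $x_{\alpha'\beta'}$ with $\beta'\ne\beta$ are on side $g_\sigma$ of $\ell_{\alpha\beta}$. By canonicity $x_{\alpha'\beta}$ is on a side $h_\sigma$ depending only on $\sigma$. It remains to show $h_\sigma=g_\sigma$.

Suppose $h_\sigma\ne g_\sigma$. Choose $\alpha$ and distinct $\alpha',\alpha''$ with $\operatorname{sgn}(\alpha'-\alpha)=\operatorname{sgn}(\alpha''-\alpha)=\sigma$, and $\beta_1\ne\beta_2$. With respect to the lines $\ell_{\alpha\beta_1}$ and $\ell_{\alpha\beta_2}$, in this order, the point $x_{\alpha'\beta_1}$ is on sides $h_\sigma,g_\sigma$, and the point $x_{\alpha'\beta_2}$ is on sides $g_\sigma,h_\sigma$. A point that is above one line and below the other shows which line is higher at its abscissa. So at the abscissa of $x_{\alpha'\beta_1}$ one of the two lines is strictly above the other, and at the abscissa of $x_{\alpha'\beta_2}$ it is strictly below. Thus the difference of the two affine functions that define the lines is non-constant and has a zero between these two abscissas. In the same way it has a zero between the abscissas of $x_{\alpha''\beta_1}$ and $x_{\alpha''\beta_2}$. Since the major coordinate of $x$ is in $A$, all points $x_{\alpha'\cdot}$ are on one side of all points $x_{\alpha''\cdot}$ in the left-right order, so the two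 intervals are disjoint. But a non-constant affine function has only one zero. This contradiction gives $h_\sigma=g_\sigma$ and proves Claim 1.

**Step 3 (edges avoid foreign clumps of centers).** We prove Claim 2: if $\beta\ne\beta'$, then $\ell_{\alpha\beta}$ misses $\operatorname{conv}\{c_{\alpha'\beta'}:\alpha'\in[L]\}$. The argument is that of Step 2 with the roles of $A$ and $B$ exchanged and (ii) in place of (i).

If $A'=\emptyset$, this set is a single vertex different from $c_{\alpha\beta}$ and $x_{\alpha\beta}$, and it is not on $\ell_{\alpha\beta}$ by general position. Let $A'\ne\emptyset$. Let $\tau\in\{+,-\}$ and $\eta\in\{+,-\}^{A'}$. The side of $c_j$ with respect to the line $c_{\pi(i)}x_i$, when $j_b-i_b$ has sign $\tau$ for all $b\in B$ and $j_a-i_a$ has sign $\eta_a$ for all $a\in A'$, is by canonicity a function $g'_\tau(\eta)$. Suppose that flipping one $\eta_a$ changed it. Take $i=(3,\dots,3)$, let $j_a$ range over $\{2,4\}$, and let each other coordinate of $j$ range over $\{4,5\}$ or $\{1,2\}$ according to its sign. The line strictly separates the two halves of this $2^{|\Delta|}$ sub-box of $c$, so $c$ is $a$-split, contrary to (ii). So $g'_\tau$ is constant. With $\tau=\operatorname{sgn}(\beta'-\beta)$, all $c_{\alpha'\beta'}$ with $\alpha'\ne\alpha$ are on side $g'_\tau$ of $\ell_{\alpha\beta}$, and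 $c_{\alpha\beta'}$ is on a side $h'_\tau$ depending only on $\tau$.

Suppose $h'_\tau\ne g'_\tau$. Take $\alpha_1\ne\alpha_2$, and $\beta$ with distinct $\beta',\beta''$ satisfying $\operatorname{sgn}(\beta'-\beta)=\operatorname{sgn}(\beta''-\beta)=\tau$. With respect to $\ell_{\alpha_1\beta},\ell_{\alpha_2\beta}$, the point $c_{\alpha_1\beta'}$ is on sides $h'_\tau,g'_\tau$, and $c_{\alpha_2\beta'}$ is on sides $g'_\tau,h'_\tau$. So the difference of the two affine functions changes sign, and has a zero, between the abscissas of $c_{\alpha_1\beta'}$ and $c_{\alpha_2\beta'}$. Likewise it has a zero between those of $c_{\alpha_1\beta''}$ and $c_{\alpha_2\beta''}$. These intervals are disjoint because the major coordinate of $c$ is in $B$. This is a contradiction as before. So $h'_\tau=g'_\tau$, all $c_{\alpha'\beta'}$ with $\alpha'\in[L]$ are strictly on one side of $\ell_{\alpha\beta}$, and Claim 2 follows.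

**Step 4 (choosing three clumps of each kind that are disjoint).** The clumps of leaves are disjoint from one another, and so are those of centers, but a clump of leaves may still overlap a clump of centers. We choose three of each so that this does not happen. Let $X_\alpha$ be the smallest interval containing the abscissas of $x_{\alpha\beta}$, $\beta\in[L]$, and $C_\beta$ the smallest interval containing those of $c_{\alpha\beta}$, $\alpha\in[L]$. By the position of the major coordinates (Step 1), the $X_\alpha$ are pairwise disjoint and the $C_\beta$ are pairwise disjoint.

At most $2L$ pairs $(X_\alpha,C_\beta)$ intersect. Indeed, charge an intersecting pair to the interval with the larger left endpoint, and in a tie to $X_\alpha$. That left endpoint lies in the other interval of the pair. It lies in at most one interval of the other family, since these are disjoint. So each of the $2L$ intervals is charged at most once.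

Choose 3-subsets $A_3,B_3\subset[L]$ independently and uniformly at random. A given pair $(\alpha,\beta)$ is in $A_3\times B_3$ with probability $(3/L)^2$. So the expected number of intersecting pairs in $A_3\times B_3$ is at most $2L\cdot 9/L^2=18/19<1$. Fix $A_3,B_3$ with no intersecting pair.

**Step 5 (a planar drawing of $K_{3,3}$).** We now carry out the shrinking. Put
$$P_\beta=\operatorname{conv}\{c_{\alpha\beta}:\alpha\in A_3\}\ (\beta\in B_3),\qquad Q_\alpha=\operatorname{conv}\{x_{\alpha\beta}:\beta\in B_3\}\ (\alpha\in A_3).$$
Their projections to the $x$-axis lie in the pairwise disjoint intervals $C_\beta$ and $X_\alpha$, so these six compact convex sets are pairwise disjoint. By Claims 1 and 2, each $e_{\alpha\beta}$ with $\alpha\in A_3$, $\beta\in B_3$ meets none of them except $P_\beta$ and $Q_\alpha$. The nine segments are in one layer and have distinct ends $x_{\alpha\beta}$, so they are pairwise disjoint, except that segments with the same $\beta$ may share an endpoint $c_{\alpha\beta}\in P_\beta$ (this happens when $A'=\emptyset$).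

For small $\epsilon>0$ the closed $\epsilon$-neighborhoods $P^\epsilon_\beta,Q^\epsilon_\alpha$ are convex discs that are pairwise disjoint, and $e_{\alpha\beta}$ meets only $P^\epsilon_\beta$ and $Q^\epsilon_\alpha$ among them. Run along $e_{\alpha\beta}$ from $c_{\alpha\beta}$, an interior point of $P^\epsilon_\beta$, to $x_{\alpha\beta}$, an interior point of $Q^\epsilon_\alpha$. By convexity the part inside $P^\epsilon_\beta$ is an initial segment, which ends at exactly one boundary point, and the part inside $Q^\epsilon_\alpha$ is a final segment, which begins at exactly one boundary point; the first comes before the second because the discs are disjoint. Call the part from the one boundary point to the other the middle part. The nine middle parts are pairwise disjoint, since common endpoints of segments lie in the interiors of discs, and they avoid the interiors of all six discs. In particular the three boundary points on each disc are distinct.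

In each disc choose an interior point and join it by straight segments to the three boundary points. By convexity these spokes lie in the interior of the disc except for their outer ends. They are disjoint except at the common point: if two were on the same ray, the nearer boundary point would lie in the interior of the disc. The six chosen points, with the nine curves "spoke, middle part, spoke", form a planar drawing of $K_{3,3}$. This is impossible. ∎

**Example 12** (the cube graph). For every $T$ there is $N$ with $\bar\theta(D_N)>T$, while $\theta(D_N)\le3$. Let $N$ be the number $R$ of Lemma 8 for the configuration $f,g,h,x$ of Section 4 with $m=3$ and $n=19$. Given a $T$-layer drawing of $D_N$ in general position, pass to a canonical sub-box with sides $19$. There all $f$–$x$ edges are in one layer. Lemma 11 with $c=f$ and $\Delta=B=\{1\}$ shows that $x$ is 1-split. In the same way the $g$'s force $x$ to be 2-split and the $h$'s force it to be 3-split. This contradicts Lemma 9. So thickness cannot stand in for geometric thickness, as announced in Section 3.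

## 7. A gadget with a disjunction

In $D_N$ three splits are forced unconditionally. For a hardness proof the demands must depend on the input, so some of them must be escapable. Lemma 11 offers an escape through condition (ii): if the centers carry more coordinates, then the leaves are split in $B$ or the centers are split in a coordinate of $\Delta\setminus B$.

**Definition.** The *OR gadget* on $S\times J\times J'\times K\times K'$ has points $p_{sjj'}$, $q_{skk'}$, $f_s$, $x_{sjj'kk'}$, and each $x_{sjj'kk'}$ is adjacent to $p_{sjj'}$, $q_{skk'}$ and $f_s$.

If every side were the one-element set, this would be a star with three leaves; in general it has $|S||J||J'||K||K'|$ vertices $x$, all of degree 3. We write $s,j,j',k,k'$ for the five coordinates.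

**Lemma 13.** For every $T$ there is $M=M(T)$ such that for every $T$-layer drawing in general position of an OR gadget with all sides $\ge M$, there is a sub-box with all sides $19$ on which $p$ is $s$-split or $q$ is $s$-split.

*Proof.* We show that if both escapes are closed, the leaves $x$ are split in three coordinates. Let $M$ be the number $R$ of Lemma 8 for this configuration ($m=5$, four roles, $n=19$), and take a canonical sub-box with sides $19$. By canonicity all $p$–$x$ edges are in one layer, and likewise all $q$–$x$ edges and all $f$–$x$ edges. So Lemma 11 applies with $c=f$, $p$ or $q$.

With $c=f$ and $\Delta=B=\{s\}$, condition (ii) is vacuous, so $x$ is $s$-split. Suppose $p$ is not $s$-split. With $c=p$, $\Delta=\{s,j,j'\}$ and $B=\{j,j'\}$, condition (ii) holds, so (i) fails: $x$ is $j$-split or $j'$-split. Suppose also that $q$ is not $s$-split. In the same way, with $\Delta=\{s,k,k'\}$ and $B=\{k,k'\}$, $x$ is $k$-split or $k'$-split. Then $x$ is split in three distinct coordinates, contradicting Lemma 9. ∎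

## 8. From a hypergraph $H$ to the graph $G_N(H)$

We want to represent each vertex $u$ of a hypergraph by a family $(u_i)$ with three coordinates. By Lemmas 9 and 10, a canonical such family is split in one or two of the coordinates $1,2,3$. In the drawing of a 2-colored hypergraph we shall make color $0$ split in coordinates $1,2$ and color $1$ split in coordinate $3$. The property of a hyperedge $e=(e_1,e_2,e_3)$ that we want to enforce is:
$$\text{for each } d\in[3],\text{ at least one of the families } e_1,e_2,e_3 \text{ is } d\text{-split.}$$
If both colors occur in $e$, this holds. If the three families are split in the same coordinates, it fails for some $d$ by Lemma 9. To enforce this property for fixed $d$ we have only two-term disjunctions, "$p$ is split or $q$ is split in the shared coordinate". So we introduce an auxiliary family $z=z^{e,d}$ with three coordinates and demand, for $a=1,2,3$, that $z$ is $a$-split or $e_a$ is $d$-split. Since $z$ is split in at most two of the three coordinates, some $e_a$ has to be $d$-split.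

**Definition.** Let $H=(V,E)$ be a 3-uniform hypergraph, each $e\in E$ enumerated as $(e_1,e_2,e_3)$, and let $N\ge1$. The graph $G_N(H)$ has vertices

* $u_i$ for $u\in V$, $i\in[N]^3$;
* $z^{e,d}_t$ for $e\in E$, $d\in[3]$, $t\in[N]^3$;
* $f^{e,d,a}_s$ for $e\in E$, $d,a\in[3]$, $s\in[N]$;
* $x^{e,d,a}_{t,i}$ for $e\in E$, $d,a\in[3]$, $t,i\in[N]^3$ with $t_a=i_d$.

Each $x^{e,d,a}_{t,i}$ is adjacent to exactly $z^{e,d}_t$, $(e_a)_i$ and $f^{e,d,a}_s$, where $s=t_a=i_d$.

The graph is bipartite with all $x$-vertices, each of degree exactly $3$, on one side. Hence it is a union of three star forests and has thickness at most $3$. It has $|V|N^3+3|E|N^3+9|E|N+9|E|N^5$ vertices, so for constant $N$ it is computable in polynomial time. For fixed $(e,d,a)$ the corresponding subgraph is an OR gadget with $p=z^{e,d}$ and $q$ the family of $e_a$. The shared coordinate $s$ is coordinate $a$ of $t$ and coordinate $d$ of $i$; the coordinates $j,j'$ are the other two of $t$, and $k,k'$ the other two of $i$.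

## 9. Few layers give few colors

**Lemma 14** (soundness). For every $T$ there are constants $N=N(T)$ and $C=C(N)$ such that if $\bar\theta(G_N(H))\le T$, then $H$ is $C$-colorable.

It is tempting to color $u$ by the set of coordinates in which its family is split. But this set makes sense only on a sub-box where the family is canonical, and different families may need different sub-boxes; the gadget, however, couples coordinate values of two families. The remedy is to color $u$ by the whole type of its family: families with the same labelled type are canonical on the same sub-boxes.

*Proof.*

**Step 1 (constants and coloring).** We fix box sizes large enough for two nested applications of Lemma 8 and one of Lemma 13. Let $M_2=\max(M(T),19)$. By Lemma 8 choose $M_1\ge M_2$ such that every 3-coordinate family in general position on a box with sides $\ge M_1$ is canonical on a sub-box with sides $M_2$. Choose $N\ge M_1$ such that every such family on a box with sides $\ge N$ is canonical on a sub-box with sides $M_1$. Let $C$ be the number of types of point sets labelled by $[N]^3$; it is finite, since a type consists of one linear order and one orientation for each triple. Take a $T$-layer drawing of $G_N(H)$ in general position and color $u\in V$ by the type of $(u_i)_{i\in[N]^3}$. We show that no hyperedge $e$ is monochromatic.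 Suppose that $e$ is.

**Step 2 (a coordinate $d$ missed by all three vertices).** Here we use that the three types are equal. Choose $I_1\times I_2\times I_3\subseteq[N]^3$ with sides $M_1$ on which the family of $e_1$ is canonical. The families of $e_2$ and $e_3$ have the same labelled type, so they are also canonical there, and by Lemma 6 all three are $d$-split on this box for the same $d$. By Lemma 9 there is $d\in[3]$ such that none of the three is $d$-split on this box. Fix this $d$.

**Step 3 (a coordinate $a$ missed by the auxiliary family).** This step selects the gadget to look at. The values of $t_a$ must be allowed as values of $i_d$, so we work inside $I_d$: consider $z^{e,d}_t$ for $t\in I_d\times I_d\times I_d$. This family is canonical on some $J_1\times J_2\times J_3\subseteq I_d^3$ with sides $M_2$. By Lemma 9 there is $a\in[3]$ such that it is not $a$-split there.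

**Step 4 (the contradiction).** We apply the disjunction to two families that both fail it. Restrict gadget $(e,d,a)$ to $s=t_a=i_d\in J_a\subseteq I_d$, to $t_b\in J_b$ for $b\ne a$, and to $i_b\in I_b$ for $b\ne d$. This is an OR gadget with all sides at least $M(T)$, drawn in at most $T$ layers. By Lemma 13, one of two things happens. Either some $2^3$ sub-box of $z^{e,d}$ inside $J_1\times J_2\times J_3$ is separated in coordinate $a$, contradicting the choice of $a$. Or some $2^3$ sub-box of the family of $e_a$ inside $I_1\times I_2\times I_3$ is separated in coordinate $d$, contradicting the choice of $d$. So the coloring is proper. ∎

## 10. Drawing $G_N(H)$ in three layers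

**Lemma 15** (completeness). If $H$ is 2-colorable, then $\bar\theta(G_N(H))\le3$ for every $N$.

We return to the strips of Section 2: each $x$-vertex will sit in the vertical strip of one of its two neighbors $z_t,v_i$ and in the horizontal strip of the other. The third neighbor $f_s$ must reach all $x$-vertices with shared value $s$, within a rectangle of its own. In $D_N$ there was no such rectangle. Here there is one if the shared coordinate is one by which a family is sorted, horizontally or vertically.

*Proof.* Fix a proper coloring $V\to\{0,1\}$. By *families* we mean here those of the vertices $u\in V$ and the families $z^{e,d}$; their points are the *base points*.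

**Step 1 (sorting coordinates).** To each family $\phi$ we assign a coordinate $\xi(\phi)\in[3]$ by which it will be sorted horizontally, and a coordinate $\upsilon(\phi)\in[3]$ by which it will be sorted vertically.

* If $u$ has color $0$, put $(\xi,\upsilon)(u)=(1,2)$; if it has color $1$, put $(\xi,\upsilon)(u)=(3,3)$.
* Every $e$ contains both colors, so for each $d\in[3]$ there is $r=r(e,d)\in[3]$ with $d\in\{\xi(e_r),\upsilon(e_r)\}$. Choose $\xi(z^{e,d}),\upsilon(z^{e,d})$ with $\{\xi(z^{e,d}),\upsilon(z^{e,d})\}=[3]\setminus\{r(e,d)\}$.

**Step 2 (positions of base points).** We realize the sorting. Give the base points $b$ pairwise distinct integers $X_b\ge1$ such that each family occupies an interval of consecutive integers and, within family $\phi$, each slice $\{i_{\xi(\phi)}=s\}$ occupies a sub-interval of consecutive integers. For example, list the families one after another, and each family lexicographically with coordinate $\xi(\phi)$ first. Give pairwise distinct integers $Y_b$ in the same way, using $\upsilon(\phi)$. The nominal position of $b$ is $(X_b,Y_b)$.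

**Step 3 (a column family and a row family for each gadget).** We decide which neighbor of $x$ gives the abscissa and which the ordinate, so that the shared value $s$ is visible in the drawing. For gadget $(e,d,a)$ write $z=z^{e,d}$ and $v=e_a$. If $a\ne r(e,d)$, then $a\in\{\xi(z),\upsilon(z)\}$. If $a=r(e,d)$, then $d\in\{\xi(v),\upsilon(v)\}$. So at least one line of the following table applies. Choose one applicable line.

| property | column family | row family |
|---|---|---|
| 1. $a=\xi(z)$ | $z$ | $v$ |
| 2. $a=\upsilon(z)$ | $v$ | $z$ |
| 3. $d=\xi(v)$ | $v$ | $z$ |
| 4. $d=\upsilon(v)$ | $z$ | $v$ |

For instance, let $e_1,e_2$ have color $0$ and $e_3$ color $1$, and let $d=1$. We may take $r(e,1)=1$ and $(\xi,\upsilon)(z^{e,1})=(2,3)$. Gadget $a=1$ uses line 3, since $d=1=\xi(e_1)$; gadget $a=2$ can use line 1, and gadget $a=3$ can use line 2. For $d=2$ and $r(e,2)=1$, gadget $a=1$ uses line 4, since $d=2=\upsilon(e_1)$.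

**Step 4 (positions of the remaining vertices).** We place the $x$'s and check that those with shared value $s$ have a rectangle for $f_s$. The vertex $x=x^{e,d,a}_{t,i}$ has base neighbors $z_t$ and $v_i$. Let $\mathrm{col}(x)$ and $\mathrm{row}(x)$ be the ones in the column family and the row family. The nominal position of $x$ is $(X_{\mathrm{col}(x)},Y_{\mathrm{row}(x)})$. The nominal positions of the $x$-vertices of the gadget with $t_a=i_d=s$ lie in a rectangle $R_s$:

* Lines 1 and 3: $R_s$ is the $X$-interval of slice $s$ of the column family times the $Y$-range of the row family. Indeed, in line 1, $t_{\xi(z)}=t_a=s$; in line 3, $i_{\xi(v)}=i_d=s$.
* Lines 2 and 4: $R_s$ is the $X$-range of the column family times the $Y$-interval of slice $s$ of the row family. Indeed, in line 2, $t_{\upsilon(z)}=t_a=s$; in line 4, $i_{\upsilon(v)}=i_d=s$.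

Put $f_s$ nominally at the center of $R_s$. Finally place every vertex within distance $1/8$, in each coordinate, of its nominal position, so that all points are distinct and no three are collinear.

**Step 5 (the rectangles are disjoint).** This is what the layer of $f$-stars needs. Rectangles $R_s$ of the same gadget with different $s$ have $X$-projections (lines 1, 3) or $Y$-projections (lines 2, 4) at distance at least $1$, because different slices occupy disjoint intervals of integers. So they are disjoint even after enlargement by $1/8$ in each direction. Different gadgets use different unordered pairs $\{z,v\}$, since $z$ determines $(e,d)$, and then $v=e_a$ determines $a$. So two different gadgets differ in the column family or in the row family. Different families occupy disjoint intervals of integers both for $X$ and for $Y$. Hence the $X$-projections or the $Y$-projections of the rectangles are at distance at least $1$, and again the enlarged rectangles are disjoint.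

**Step 6 (three crossing-free layers).** Every edge joins some $x$ to $\mathrm{col}(x)$, to $\mathrm{row}(x)$ or to its $f_s$; these are the three layers.

* $L_1$, the edges $x\,\mathrm{col}(x)$: the edges at $b$ lie in the strip of points whose abscissa differs from $X_b$ by at most $1/8$. Strips of different $b$ are disjoint. Edges with the same end $b$ meet only in $b$, as no three points are collinear.
* $L_2$, the edges $x\,\mathrm{row}(x)$: the same, with the strips of points whose ordinate differs from $Y_b$ by at most $1/8$.
* $L_3$, the edges $xf_s$: each star lies in its own enlarged rectangle, which is convex; these rectangles are disjoint by Step 5, and the edges of one star meet only in its center.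

So each layer is crossing-free. ∎

## 11. Proof of Theorem 1 and the case $\Delta\ge3$ of Theorem 3

**Proof of Theorem 1.** We combine the two lemmas with Theorem 4. Given $T\ge3$, let $N=N(T)$ and $C=\max(2,C(N))$ with the constants of Lemma 14. Since $N$ is a constant, the map $H\mapsto G_N(H)$ is computable in polynomial time. If $H$ is 2-colorable, then $\bar\theta(G_N(H))\le3$ by Lemma 15. If $H$ is not $C$-colorable, then it is not $C(N)$-colorable, and $\bar\theta(G_N(H))>T$ by Lemma 14. By Theorem 4 it is NP-hard to distinguish the two cases for $H$, hence to distinguish $\bar\theta\le3$ from $\bar\theta>T$. The graphs $G_N(H)$ are bipartite with all vertices of one side of degree exactly $3$, and all graphs of this kind have thickness at most $3$ by Section 3. ∎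

Corollary 2 now follows, as shown in Section 1.

**Proof of Theorem 3 for $\Delta\ge3$.** The graphs $G_N(H)$ lie in $\mathcal B_3\subseteq\mathcal B_\Delta$. So an $f(\bar\theta)$-approximation on $\mathcal B_\Delta$ would decide the restricted promise problem of Theorem 1 by the comparison of $k$ with $T$ in the proof of Corollary 2, and $\mathrm P=\mathrm{NP}$. With Section 2 this completes the proof of Theorem 3. ∎

**Remark 16.** All graphs $G_N(H)$ have thickness at most $3$. So the hardness comes entirely from the straight-line requirement, which is consistent with the constant-factor approximability of thickness.

**Remark 17.** The gap proved is "$\le3$ versus $>T$". The analogous statement with "$\le2$ versus $>T$" is not claimed.
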